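# A subdivided prism all of whose superorientations have almost-kernels

## The subdivided prism and its fourteen tight constraints

Take two pentagons and join them by three paths. Precisely, let $G$ be the graph with the 14 nodes
$$A,u,v,C,D,p,\quad A',u',v',C',D',p',\quad f,g$$
and the 17 edges
$$Au,\ uC,\ Av,\ vD,\ CD;\qquad A'u',\ u'C',\ A'v',\ v'D',\ C'D';\qquad Ap,\ pp',\ p'A';\qquad Cf,\ fC';\qquad Dg,\ gD'.$$
To draw it, draw a triangle with corners $A,C,D$, put $u$ in the middle of side $AC$ and $v$ in the middle of side $AD$, and leave side $CD$ undivided. Do the same with primes. Then join the corners by three rungs: $A\,p\,p'A'$ of length 3, $C\,f\,C'$ of length 2 and $D\,g\,D'$ of length 2. So $G$ is a triangular prism with some edges subdivided. The corners have degree 3, the other eight nodes have degree 2.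

Two automorphisms will save work. The prime symmetry exchanges $X$ and $X'$ and fixes $f,g$. The CD-symmetry exchanges $C\leftrightarrow D$, $u\leftrightarrow v$, $f\leftrightarrow g$, $C'\leftrightarrow D'$, $u'\leftrightarrow v'$ and fixes $A,A',p,p'$.

An odd hole is an induced cycle of odd length at least 5. Let us find all odd holes of $G$. The rungs form a cut, so a cycle uses none or two of them, and in each triangle it joins the two rung ends either directly along a side or through the third corner.

- No rung: the two 5-cycles.
- Rungs through $p$ and $f$ (together 5 edges): on top the connection is $AuC$ (2 edges) or $AvDC$ (3 edges), and likewise below. The lengths are $9,10,10,11$. The rungs through $p$ and $g$ behave in the same way.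
- Rungs through $f$ and $g$ (together 4 edges): the connection is $CD$ (1 edge) or $CuAvD$ (4 edges), and likewise below. The lengths are $6,9,9,12$. Each of the two 9-cycles has a chord, $CD$ or $C'D'$, so neither is a hole.

Hence $G$ has no triangle, and its girth is 5. The surviving odd cycles are
$$T=\{A,u,C,D,v\},\qquad T'=\{A',u',C',D',v'\},$$
$$Q_C=\{A,u,C,f,C',u',A',p',p\},\qquad Q_D=\{A,v,D,g,D',v',A',p',p\},$$
$$R_C=\{A,v,D,C,f,C',D',v',A',p',p\},\qquad R_D=\{A,u,C,D,g,D',C',u',A',p',p\}.$$
The edges of $G$ inside $Q_C$ are $Au,uC,Cf,fC',C'u',u'A',A'p',p'p,pA$, exactly nine. Those inside $R_C$ are $Av,vD,DC,Cf,fC',C'D',D'v',v'A',A'p',p'p,pA$, exactly eleven. So these two are chordless, and by the CD-symmetry so are $Q_D$ and $R_D$. The pentagons are chordless because there are no triangles. Thus $G$ has exactly six odd holes.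

Now put weights on the nodes. Let $W^*=\{A,A',f,g\}$, a stable set, and let
$$x^*=\tfrac23 \text{ on } W^*,\qquad x^*=\tfrac13\text{ on the other ten nodes}.$$
An edge $ab$ has $x^*_a+x^*_b=1$ if it meets $W^*$ and $\frac23$ otherwise. The edges meeting $W^*$ are the ten edges
$$Au,\ Av,\ Ap,\quad A'u',\ A'v',\ A'p',\quad Cf,\ fC',\quad Dg,\ gD'. \tag{1}$$
On the holes, $x^*(T)=x^*(T')=\frac23+\frac43=2$, $x^*(Q_C)=x^*(Q_D)=3\cdot\frac23+6\cdot\frac13=4$, and $x^*(R_C)=x^*(R_D)=3\cdot\frac23+8\cdot\frac13=\frac{14}3<5$. So among the inequalities "edge $\le 1$" and "odd hole $Z$ at most $\frac{|Z|-1}2$", exactly fourteen hold with equality at $x^*$: the ten edges (1) and the four holes $T,T',Q_C,Q_D$. There are also exactly fourteen nodes.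

What this is for: the document "Integrality, Complexity And Colourings In Polyhedral Combinatorics" (https://core.ac.uk/download/286542661.pdf) considers a theorem saying that graphs with a certain polyhedral property, h-perfection, have a certain property of orientations, the existence of almost-kernels. It conjectures the converse. The graph $G$ shows that the converse is false: $x^*$ destroys h-perfection, and yet every orientation of the relevant kind has an almost-kernel. A bad orientation would have to match the fourteen tight constraints with the fourteen nodes in a way that no orientation can realize.

## Superorientations, kernels and almost-kernels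

All graphs are finite and simple.

**Definition (superorientation).** A superorientation of a graph $G$ is a digraph $\vec G$ obtained by replacing each edge $uv$ by the arc $uv$, the arc $vu$, or both. An arc is one-way if its reverse is not present. A one-way cycle is a directed cycle all of whose arcs are one-way. $\vec G$ is clique-acyclic if no clique of $G$ contains a one-way cycle of $\vec G$.

**Definition (kernel).** A kernel of $\vec G$ is a stable set $S$ such that every node $v\notin S$ has an outgoing arc into $S$.

For a triangle with arcs $1\to2\to3\to1$, all one-way, a stable set has at most one node, and no single node receives arcs from both others. So there is no kernel; this superorientation is not clique-acyclic. If one of the arcs is made two-way, say $1\leftrightarrow 2$, the superorientation is clique-acyclic, and $\{1\}$ is a kernel, because $2\to1$ and $3\to1$.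

Clique-acyclicity does not exclude one-way odd holes. Take the 5-cycle on $\{0,1,2,3,4\}$ with one-way arcs $i\to i+1$ modulo 5. In a kernel $S$ we would have $i\notin S\Rightarrow i+1\in S$, and stability gives $i\in S\Rightarrow i+1\notin S$. So membership alternates around a cycle of odd length, which is impossible. The next definition allows one defect per one-way odd hole.

**Definition (special nodes, almost-kernel).** Let $\vec G$ be a clique-acyclic superorientation, and let $Z_1,\dots,Z_k$ be the odd holes of $G$ that are one-way cycles. Select nodes $v_i\in Z_i$ for $i=1,\dots,k$, not necessarily distinct. This is a superorientation with special nodes. An almost-kernel is a stable set $S$ such that if a node $v\notin S$ has no outgoing arc into $S$, then $v=v_i$ for some $i$ with $|Z_i\cap S|=(|Z_i|-1)/2$.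

For the one-way 5-cycle with special node $0$, the set $S=\{2,4\}$ is an almost-kernel: $1\to2$, $3\to4$, and the node $0$, whose only outgoing arc goes to $1\notin S$, is excused because $|S|=2$. It is the only one. Indeed, let $S$ be stable with $i\notin S\Rightarrow i+1\in S$ for all $i\neq0$. If $0\in S$, then $1\notin S$, so $2\in S$, so $3\notin S$, so $4\in S$, but $4$ and $0$ are adjacent. So $0\notin S$. Then $4\in S$ (otherwise $0\in S$), so $3\notin S$, so $2\in S$ (otherwise $3\in S$), so $1\notin S$, and $S=\{2,4\}$.

## The polytope $P(G)$, h-perfection, and the theorem

The stable set polytope $STAB(G)$ is the convex hull of the incidence vectors $\chi^S$ of the stable sets $S$ of $G$. For a set $X$ of nodes, $x(X)=\sum_{a\in X}x_a$. Let $P(G)$ be the polytope given by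
$$x_v\ge0\ (v\in V),\qquad x(C)\le1\ (C\text{ a maximal clique}),\qquad x(Z)\le\tfrac{|Z|-1}2\ (Z\text{ an odd hole}).\tag{2}$$

**Definition (h-perfect).** $G$ is h-perfect if $STAB(G)$ is described by (2), that is, $STAB(G)=P(G)$.

Every $\chi^S$ satisfies (2), so $STAB(G)\subseteq P(G)$. An integral point of $P(G)$ has coordinates $0,1$, and no edge has both ends equal to $1$, so it is some $\chi^S$. Hence $G$ is h-perfect if and only if all vertices of $P(G)$ are integral. For a single edge $ab$, $P$ is the triangle with vertices $0,\chi^{\{a\}},\chi^{\{b\}}$, so this graph is h-perfect.

We use the following textbook facts. A point $x$ of a polyhedron is a vertex if and only if the only direction $d$ annihilated by all constraints tight at $x$ is $d=0$; equivalently, $x$ is not the midpoint of two other points of the polyhedron. A vertex of a face is a vertex of the polyhedron. A nonempty polyhedron containing no line has a vertex.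

**Known theorem.** If $G$ is h-perfect, then every clique-acyclic superorientation with special nodes of $G$ has an almost-kernel.

The conjectured converse: if every clique-acyclic superorientation with special nodes of $G$, for every choice of the special nodes, has an almost-kernel, then $G$ is h-perfect.

**Theorem 1.** Let $G$ be the subdivided prism of the first section.

(a) $x^*$ is the unique non-integral vertex of $P(G)$. In particular $G$ is not h-perfect, and every proper induced subgraph of $G$ is h-perfect.

(b) Every clique-acyclic superorientation with special nodes of $G$, for every choice of special nodes, has an almost-kernel.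

So the converse is false. Before proving this, let us see the converse hold on a small graph, since the way it holds there shows what has to be prevented in $G$.

## The five-wheel, where a bad orientation exists

Let $W_5$ be the 5-cycle on $\{0,1,2,3,4\}$ (the rim) together with a hub $h$ adjacent to all of it. Its maximal cliques are the triangles $\{h,i,i+1\}$. Its only odd hole is the rim, because a cycle of length at least 4 through $h$ has a chord at $h$. Let $x_i=\frac25$ on the rim and $x_h=\frac15$. The five triangles give $1$ and the rim gives $2$, so all six inequalities are tight. If $d$ is annihilated by all of them, then $d_i+d_{i+1}=-d_h$ for all $i$. So $d_i=d_{i+2}$ for all $i$, and since 5 is odd all $d_i$ are equal. The rim gives $5d_i=0$, so $d=0$. Hence $x$ is a non-integral vertex and $W_5$ is not h-perfect.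

The converse therefore predicts a superorientation with special nodes of $W_5$ without an almost-kernel. Here is one. The rim carries one-way arcs $i\to i+1$, with special node $0$. The spokes are
$$2\to h,\qquad 4\to h,\qquad h\to0\quad(\text{one-way}),\qquad 1\leftrightarrow h,\qquad 3\leftrightarrow h.$$
It is clique-acyclic: the triangles other than $\{h,4,0\}$ contain a two-way spoke, and $\{h,4,0\}$ has the arcs $4\to0$, $4\to h$, $h\to0$ and no directed cycle. Let $S$ be an almost-kernel. If $h\in S$, then $S=\{h\}$; node $0$ has no arc to $h$, and it is not excused because $S$ has no node on the rim. So $S$ lies in the rim, where the only node that may be excused is $0$. By the computation for the 5-cycle, $S=\{2,4\}$. But the outgoing arcs of $h$ go to $0,1,3$ only, and $h$ is not a special node. So there is no almost-kernel.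

Now look at the tight constraints. In each triangle mark the node with arcs to both others: $h$ in $\{h,0,1\}$, $1$ in $\{h,1,2\}$, $2$ in $\{h,2,3\}$, $3$ in $\{h,3,4\}$, $4$ in $\{h,4,0\}$. In each case it is the only such node. Mark the special node $0$ for the rim. The six tight constraints have received six distinct marks, and every node occurs once. The next section shows that this is no accident.

## Colours on cliques and odd holes

Let $\vec G$ be a clique-acyclic superorientation with special nodes of a graph $G$ with $n\ge2$ nodes.

**Definition (admissible colouring).** An admissible colouring assigns

- to each nonempty clique $K$ a node of $K$ having arcs to all other nodes of $K$;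
- to each odd hole that is a one-way cycle its special node;
- to every other odd hole $Z$ a node of $Z$ having arcs to both its neighbours in $Z$.

Such colourings exist. In a clique $K$ the one-way arcs form an acyclic digraph, so some node $a\in K$ has no incoming one-way arc inside $K$. For each other $b\in K$ the edge $ab$ then carries the arc $ab$. Next let $Z$ be an odd hole in which no node has arcs to both neighbours. Then every node has at most one outgoing arc in $Z$, so $Z$ carries at most $|Z|$ arcs. Each of its $|Z|$ edges carries at least one. So each edge carries exactly one arc and each node has exactly one outgoing and hence exactly one incoming arc: $Z$ is a one-way cycle.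

On the one-way 5-cycle with special node $0$, the edge $\{i,i+1\}$ gets colour $i$, the hole gets colour $0$, and each singleton gets itself. At $z=\chi^{\{2,4\}}$ the edges $12,23,34,40$ and the hole are tight, with colours $1,2,3,4,0$. Every node occurs as the colour of a tight constraint.

**Proposition 2.** For every admissible colouring there is a vertex $z$ of $P(G)$ such that every node is the colour of some constraint (clique or odd hole) tight at $z$. If $z=\chi^S$ is integral, then $S$ is an almost-kernel.

We use the Knaster–Kuratowski–Mazurkiewicz theorem: if $\Delta$ is a simplex with vertices $p_1,\dots,p_n$, and $C_1,\dots,C_n$ are closed sets such that for every nonempty $I$ the face spanned by $\{p_i:i\in I\}$ is covered by $\bigcup_{i\in I}C_i$, then $\bigcap_i C_i$ meets $\Delta$.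

**Step 1: a larger, downward closed polyhedron.** The purpose is to drop nonnegativity, which has no colour. Let
$$Q=\{x:\ x(K)\le1\ \text{for all nonempty cliques }K,\quad x(Z)\le\tfrac{|Z|-1}2\ \text{for all odd holes }Z\}.$$
Clearly $P(G)\subseteq Q$, since for $x\ge0$ the inequality of a clique follows from that of a maximal clique containing it. Conversely, if $x\in Q$, then $x^+=\max(x,0)$ (taken coordinatewise) lies in $P(G)$. For a clique $K$, $x^+(K)=x(K\cap\{x>0\})\le1$, because a subset of a clique is a clique or empty. For a hole $Z$, put $S=Z\cap\{x>0\}$, so $x^+(Z)=x(S)$. If $S=Z$ there is nothing to prove. If $S$ misses $w\in Z$, partition the path $Z-w$ into $\frac{|Z|-1}2$ edges. Each meets $S$ in an edge, a single node, or nothing, and contributes at most $1$. Also, all coefficients in the constraints of $Q$ are nonnegative, so $x\in Q$ and $y\le x$ imply $y\in Q$.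

**Step 2: a closed cover of a hyperplane.** The purpose is to turn "all colours tight" into a common point of closed sets. Write the constraints of $Q$ as $a_jx\le b_j$, where $a_j$ is the incidence vector of a nonempty set and $b_j\ge1$. For $y$ with $\sum_iy_i=0$ let
$$t(y)=\min_j\frac{b_j-a_jy}{a_j\mathbf 1},\qquad z(y)=y+t(y)\mathbf 1 .$$
Then $t$ is continuous, $z(y)\in Q$, and at least one constraint is tight at $z(y)$, namely any $j$ attaining the minimum. Let $C_i$ be the set of $y$ such that some constraint of colour $i$ is tight at $z(y)$. It is closed, and the $C_i$ cover the hyperplane.

**Step 3: the boundary condition.** The purpose is to choose a simplex to which the theorem applies. Let $\Delta=\{y:\sum_iy_i=0,\ y_i\ge-(n+2)\text{ for all }i\}$. This is a simplex with one vertex $p_i$ for each $i$: all coordinates of $p_i$ other than the $i$-th equal $-(n+2)$. The face spanned by $\{p_i:i\in I\}$ consists of the $y\in\Delta$ with $y_j=-(n+2)$ for all $j\notin I$. Suppose $y\in\Delta$ and $y_i=-(n+2)$. Since $\sum y_j=0$, $\max_j y_j\ge0$. The singleton constraints give $z(y)\le\mathbf 1$, so $t(y)\le1$ and $z(y)_i\le-n-1$. A constraint whose set contains $i$ has left side at most $-n-1+(n-1)<0$ at $z(y)$, so it is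 not tight. Constraints of colour $i$ contain $i$, so $y\notin C_i$. Consequently, a point $y$ of the face spanned by $I$ lies in no $C_j$ with $j\notin I$, and since the $C_i$ cover, it lies in $\bigcup_{i\in I}C_i$. The theorem gives $y\in\bigcap_iC_i$. So $z(y)\in Q$ has tight constraints of all colours.

**Step 4: from a point to a vertex of $P(G)$.** The constraints tight at $z(y)$ define a nonempty face of $Q$. Since $x_v\le1$ on $Q$ for every $v$, $Q$ contains no line, so this face has a vertex $z$, which is a vertex of $Q$. At $z$ all colours are still tight. If $z$ had a negative coordinate, then $w=z^+-z\ge0$ would be nonzero. We have $z+w=z^+\in P(G)\subseteq Q$ by Step 1, and $z-w\le z$ is in $Q$ by downward closure. So $z$ would be the midpoint of two other points of $Q$, a contradiction. Hence $z\ge0$ and $z\in P(G)\subseteq Q$. Being a vertex of $Q$, $z$ is a vertex of $P(G)$.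

**Step 5: reading off an almost-kernel.** Let $z=\chi^S$ and $v\notin S$. Then $v$ is the colour of a constraint tight at $z$.

- If it is a clique $K$, then $K$ meets $S$ in a node $a\ne v$, and $va$ is an arc.
- If it is an odd hole $Z$ that is not one-way, then $|S\cap Z|=\frac{|Z|-1}2$. Some neighbour of $v$ in $Z$ is in $S$: otherwise $S\cap Z$ would be a stable subset of a path on $|Z|-3$ nodes (an even number), of size at most $\frac{|Z|-3}2$. Since $v$ has arcs to both its neighbours in $Z$, it has an arc into $S$.
- If it is a one-way odd hole $Z_i$, then $v=v_i$ and $|Z_i\cap S|=\frac{|Z_i|-1}2$, so $v$ is excused.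

So $S$ is an almost-kernel. $\square$

If $G$ is h-perfect, every vertex of $P(G)$ is integral, and the Proposition gives the Known theorem (a graph with one node is trivial). If $G$ is not h-perfect, the Proposition still gives a vertex $z$, but $z$ may be fractional and then nothing follows. For the prism we therefore need to know all fractional vertices. This is Theorem 1(a).

## The point $x^*$ is a vertex

For our $G$ the maximal cliques are the edges, because there are no triangles and no isolated nodes. So $P(G)$ is given by nonnegativity, 17 edge inequalities, and six hole inequalities with right-hand sides $2,2,4,4,5,5$ for $T,T',Q_C,Q_D,R_C,R_D$. By the first section $x^*\in P(G)$, and the constraints tight at $x^*$ are the edges (1) and $T,T',Q_C,Q_D$.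

A direction $d$ annihilated by the edges (1) has the form
$$d_u=d_v=d_p=-d_A=\alpha,\quad d_{u'}=d_{v'}=d_{p'}=-d_{A'}=\alpha',\quad d_C=d_{C'}=-d_f=\gamma,\quad d_D=d_{D'}=-d_g=\delta.$$
On the holes, $d(T)=\alpha+\gamma+\delta$, $d(T')=\alpha'+\gamma+\delta$, $d(Q_C)=\alpha+\alpha'+\gamma$ and $d(Q_D)=\alpha+\alpha'+\delta$. If all four vanish, then $\alpha=\alpha'$ and $\gamma=\delta$, so $\alpha+2\gamma=0=2\alpha+\gamma$, and everything is $0$. So $x^*$ is a non-integral vertex, and $G$ is not h-perfect.

## No other fractional vertex

Identify sets of nodes with their incidence vectors. Counting how often each node occurs, we check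
$$Q_C+R_C=T+T'+(A+p)+(p+p')+(p'+A')+(C+f)+(f+C'),\tag{3}$$
$$Q_D+R_D=T+T'+(A+p)+(p+p')+(p'+A')+(D+g)+(g+D'),\tag{4}$$
$$R_C+R_D=Q_C+Q_D+(C+D)+(C'+D').\tag{5}$$
In (3) both sides contain $A,C,f,p$ and $A',C',p'$ twice and $u,v,D,u',v',D'$ once; (4) is its image under the CD-symmetry. In (5) both sides contain $A,C,D,p$ and their primed copies twice, and $u,v,f,g,u',v'$ once.

Let $x$ be a non-integral vertex of $P(G)$. For an edge $e=ab$ let $s_e=1-x_a-x_b\ge0$ be its slack; the slack of a walk is the sum over its edges, with multiplicity. For an odd cycle $Z$, $s(Z)=|Z|-2x(Z)$. So the hole inequality says $s(Z)\ge1$, and a hole is tight if and only if $s(Z)=1$.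

**Step 0: every odd closed walk has slack at least $1$.** This tool forbids unwanted odd structures. If an odd closed walk repeats a node, it splits there into two shorter closed walks, one of them odd. Repeating this, we reach an odd cycle whose edges form a sub-multiset of those of the walk. Since $s\ge0$, it suffices to treat odd cycles, by induction on the length. A chordless odd cycle is an odd hole, as $G$ has no triangles, and has slack at least $1$. Suppose the odd cycle has a chord $e=ab$. The chord splits the cycle into two $a$–$b$ paths, one of even length, $P_1$, and one of odd length $2m+1\ge3$, $P_2$. Then $P_1+e$ is a shorter odd cycle. The $2m$ internal nodes of $P_2$ are paired into $m$ edges, so their $x$-values sum to at most $m$, and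
$$s(P_2)=(2m+1)-x_a-x_b-2\,x(\text{internal nodes})\ge 1-x_a-x_b=s_e .$$
So the slack of the cycle is at least that of $P_1+e$, which is at least $1$ by induction.

**Set-up.** Let $U=\{a:0<x_a<1\}\ne\emptyset$, and let $F$ be the set of tight edges with both ends in $U$. Let $K_1,\dots,K_k$ be the components of $(U,F)$, possibly single nodes. Let
$$L=\{d\in\mathbb R^U:\ d_a+d_b=0\text{ for all }ab\in F\},$$
and let $\mathcal Z$ be the set of tight holes contained in $U$. By Step 0, $F$ contains no odd cycle, so each $K_i$ is bipartite with two classes (one of them empty if $K_i$ is a single node). A vector in $L$ is given by one number per component, up to sign on the other class. So $\dim L=k$. Also $x$ is constant on each class, and the values on the two classes of one component sum to $1$. An edge inside $U$ with $s_e>0$ is called slack.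

**Step 1: if $d\in L$ and $d(Z)=0$ for all $Z\in\mathcal Z$, then $d=0$.** This converts "$x$ is a vertex" into a statement about holes on $L$. Extend $d$ by $0$ outside $U$; we show that every constraint tight at $x$ annihilates $d$. If $x_a=0$, then $a\notin U$ and $d_a=0$. A tight edge with an end in $U$ lies inside $U$: its other end cannot have value $1$, and if it had value $0$ the edge would not be tight. So it is in $F$ and annihilates $d$. A tight edge with no end in $U$ annihilates $d$ trivially. A tight hole inside $U$ annihilates $d$ by assumption. Finally let $Z\not\subseteq U$ be a tight hole. Some node of $Z$ has value $0$ or $1$; if the value is $1$, its neighbours have value $0$. So we may take $w\in Z$ with $x_w=0$. The path $Z-w$ has a perfect matching of $\frac{|Z|-1}2$ edges, each of value at most $1$, and the values sum to $x(Z)=\frac{|Z|-1}2$. So all these edges are tight and annihilate $d$. Since $d_w=0$, also $d(Z)=0$. As $x$ is a vertex, $d=0$.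

Consequently the functionals $d\mapsto d(Z)$, $Z\in\mathcal Z$, span the dual space $L^*$. Their rank is $k\ge1$, and at least $k$ of them are distinct.

**Step 2: no slack edge $ab$ has both ends in one $K_i$.** This and the next two steps show how tight holes run through the components. If an $F$-path from $a$ to $b$ is even, closing it by $ab$ gives an odd closed walk of slack $s_{ab}$, so $s_{ab}\ge1$ and $x_a+x_b\le0$, contradicting $a,b\in U$. If it is odd, then $x_b=1-x_a$ and $s_{ab}=0$, a contradiction.

**Step 3: two slack edges between the same two components attach to the same classes.** Let $a_1a_2$, $b_1b_2$ be slack edges with $a_1,b_1\in K_i$, $a_2,b_2\in K_j$, $i\ne j$. We claim that $a_1,b_1$ are in one class and $a_2,b_2$ are in one class. If $a_1,b_1$ are in the same class and $a_2,b_2$ in opposite classes, walk $a_1a_2$, an odd $F$-path to $b_2$, then $b_2b_1$, and an even $F$-path to $a_1$. This closed walk is odd and its slack is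
$$(1-x_{a_1}-x_{a_2})+\bigl(1-x_{a_1}-(1-x_{a_2})\bigr)=1-2x_{a_1}<1,$$
contradicting Step 0. The other mixed case is symmetric. If both pairs are in opposite classes, the two slacks sum to $(1-x_{a_1}-x_{a_2})+(1-(1-x_{a_1})-(1-x_{a_2}))=0$, although both are positive, a contradiction.

So we can define a graph $M$ on $\{1,\dots,k\}$, with $ij\in M$ if and only if some slack edge joins $K_i$ and $K_j$. Each $ij\in M$ has a well-defined class in $K_i$, a well-defined class in $K_j$, and a common slack $s_{ij}>0$.

**Step 4: each $Z\in\mathcal Z$ traces a cycle of $M$, and this cycle determines the functional $d\mapsto d(Z)$ on $L$.** All edges of $Z$ lie in $U$ and are in $F$ or slack. As $s(Z)=1$, some are slack. If exactly one is slack, its ends are joined by an $F$-path, contradicting Step 2. So there are at least two, and removing them leaves segments of $F$-edges (possibly single nodes), each inside one component.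

Distinct segments lie in distinct components. Suppose two lie in $K_i$; take a node in each and an $F$-path $\Pi$ between these nodes. They split $Z$ into two arcs $Z_1,Z_2$, each containing a slack edge. The lengths of $Z_1,Z_2$ have different parities, so one of $Z_1+\Pi$, $Z_2+\Pi$ is an odd closed walk. Its slack is $s(Z_j)$ for that $j$, which is $1$ minus the positive slack of the other arc, contradicting Step 0.

If $Z$ had exactly two slack edges, both would join the same two components. By Step 3 each of the two segments has both ends in one class, so it has even length, and $|Z|$ is even, a contradiction. So $Z$ has at least three segments and traces a cycle of $M$ of length at least $3$.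

On a segment with ends $y,z$ the values of $d$ alternate in sign. They sum to $d_y$ if $y,z$ are in the same class, and to $0$ otherwise. The classes of $y$ and $z$ are given by the two edges of $M$ that the traced cycle uses at this component (Step 3), and $d_y$ depends only on the class of $y$. So the functional depends only on the traced cycle.

**Step 5: $k\ge4$.** The number of distinct functionals is at least $k$ and at most the number of cycles of $M$. If $k\le2$, $M$ has no cycle; if $k=3$, at most one. Both are impossible.

**Step 6: $U=V$.** The purpose is to exclude zeros and ones. By Step 5, at least four holes lie inside $U$. The holes avoiding a given node are as follows.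

- Avoiding $A$: $T'$. Avoiding $C$: $T',Q_D$. Avoiding $D$: $T',Q_C$. Avoiding $p$: $T,T'$.
- Avoiding $u$: $T',Q_D,R_C$. Avoiding $v$: $T',Q_C,R_D$.
- Avoiding $f$: $T,T',Q_D,R_D$. Avoiding $g$: $T,T',Q_C,R_C$.

For primed nodes apply the prime symmetry. So if $U\ne V$, a node missing from $U$ must be $f$ or $g$; by the CD-symmetry let it be $f$. Then $k=4$ and $\mathcal Z=\{T,T',Q_D,R_D\}$, all tight. Evaluating (4) at $x$ gives $4+5=2+2+{}$(sum of five edge values, each at most $1$). So these five edges $Ap,pp',p'A',Dg,gD'$ are tight. They lie in $Q_D\subseteq U$, so they are in $F$. Hence $Q_D+R_D-T-T'$ vanishes on $L$, and the four functionals have rank at most $3<k$, contradicting Step 1.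

From now on $U=V$, and $\mathcal Z$ is the set of all tight holes.

**Step 7: $k=4$.** Suppose $k\ge5$. Then at least five of the six holes are tight, so $R_C$ or $R_D$ is. By the CD-symmetry let $R_C$ be tight.

If $R_D$ is not tight, then $T,T',Q_C,Q_D,R_C$ all are. If $R_D$ is tight, (5) gives
$$10=x(Q_C)+x(Q_D)+(x_C+x_D)+(x_{C'}+x_{D'})\le4+4+1+1 .$$
So $Q_C,Q_D$ and the edges $CD,C'D'$ are tight, and $R_C+R_D-Q_C-Q_D$ vanishes on $L$. Then $Q_C,Q_D,R_C,R_D$ have rank at most $3$ on $L$, and since the total rank is at least $5$, both $T$ and $T'$ must be tight.

In both cases $T,T',Q_C,R_C$ are tight, and (3) gives $9=4+{}$(five edge values). So the five edges are tight, and $Q_C+R_C-T-T'$ vanishes on $L$. Thus on $L$ the functional of $R_C$ lies in the span of those of $T,T',Q_C$. That of $R_D$, if $R_D$ is tight, lies in the span of those of $Q_C,Q_D,R_C$. So the rank is at most $4$, a contradiction.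

**Step 8: $x$ takes only the values $\frac13$ and $\frac23$.** The purpose is to solve the problem on the four-node graph $M$. There are at least four distinct functionals, so $M$ has at least four cycles. The graph $K_4$ minus an edge has only three cycles, so $M=K_4$.

Label the classes of each $K_i$ by $+$ and $-$, and let $\tau_i\in(0,1)$ be the value of $x$ on the $+$ class, equivalently $1$ minus the value on the $-$ class (so $\tau_i$ makes sense if one class is empty). Call an edge of $M$ mono if it joins equally labelled classes. Edges of $F$ join opposite labels. Along a closed walk the label changes an even number of times, so an odd closed walk has an odd number of steps that preserve the label. Therefore each $Z\in\mathcal Z$ traces an odd cycle of $M$, meaning one with an odd number of mono edges. Exchanging the labels in one $K_i$ changes the status of all edges of $M$ at $i$, and a cycle uses $0$ or $2$ of these. So parities of cycles do not depend on the labelling. Every edge of $K_4$ is in two triangles, so the number of odd triangles is even: $0$, $2$ or $4$. A 4-cycle is the symmetric difference of two triangles sharing an edge, so its parity is the sum of theirs.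

No odd triangles: then all cycles are even and $\mathcal Z=\emptyset$, contradicting Step 1.

Two odd triangles: let them be $123$ and $124$. Exchange labels in $K_1,K_2,K_4$ where needed so that $31,32,34$ are not mono. The even triangles $134$, $234$ show that $14,24$ are not mono; the odd triangle $123$ shows that $12$ is mono. Exchanging all labels if necessary, $12$ joins $+$ to $+$. So $s_{12}=1-\tau_1-\tau_2$. Every other edge $ij$ joins a $+$ class to a $-$ class, so $s_{ij}=\pm(\tau_i-\tau_j)$. Every odd cycle contains $12$. Hence for $Z\in\mathcal Z$ we have $s(Z)=1+\ell_Z(\tau)$ with $\ell_Z$ homogeneous linear, and tightness says $\ell_Z(\tau)=0$. Let $d$ be $\tau_i$ on the $+$ class and $-\tau_i$ on the $-$ class of $K_i$. Then $d\in L$ and $d\ne0$. Passing from $x$ to $x+\varepsilon d$ keeps the edges of $F$ tight and replaces $\tau$ by $(1+\varepsilon)\tau$: on a $-$ class, $1-\tau_i$ becomes $1-(1+\varepsilon)\tau_i$. So $s(Z)=|Z|-2x(Z)$ changes at rate $-2d(Z)=\ell_Z(\tau)=0$. Thus $d(Z)=0$ for all $Z\in\mathcal Z$, contradicting Step 1.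

Four odd triangles: then all 4-cycles are even, and only the four triangles can be traced. As there are at least four distinct functionals, each triangle is traced by a tight hole. So $s_{ij}+s_{jl}+s_{il}=1$ for all triples. Exchange labels in $K_1,K_2,K_4$ so that $31,32,34$ are mono; since all triangles are odd, the other three edges are mono too. Each edge now has a type, $++$ or $--$, with slack $1-\tau_i-\tau_j$ or $\tau_i+\tau_j-1$ respectively. Suppose $ij$ has type $++$ and $il$ has type $--$. Then $s_{ij}+s_{il}=(1-\tau_i-\tau_j)+(\tau_i+\tau_l-1)=\tau_l-\tau_j$. Adding $s_{jl}$, which is $1-\tau_j-\tau_l$ or $\tau_j+\tau_l-1$, gives $1-2\tau_j<1$ or $2\tau_l-1<1$, contradicting that the sum is $1$. So edges of $M$ sharing an end have the same type, and therefore all six have the same type. After exchanging all labels if necessary it is $++$. Now the triangles say $3-2(\tau_i+\tau_j+\tau_l)=1$, that is, $\tau_i+\tau_j+\tau_l=1$ for all triples. So all $\tau_i$ are equal, to $\frac13$.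

**Step 9: $x=x^*$.** The purpose is to locate the nodes of value $\frac23$. Let $W=\{a:x_a=\frac23\}$; all other nodes have value $\frac13$. By Step 8 slack edges join $+$ classes, so they join two $\frac13$-nodes, and tight edges join a $\frac13$-node and a $\frac23$-node. Hence $W$ is stable and $F$ is the set of edges meeting $W$. We know three things.

- The graph $(V,F)$ has 14 nodes and 4 components. So $|F|\ge10$, and if $|F|=10$, then $F$ contains no cycle. As $W$ is stable, $\sum_{w\in W}\deg w=|F|\ge10$.
- For each hole, $1\le s(Z)=|Z|-2\cdot\frac{|Z|+|Z\cap W|}3=\frac{|Z|-2|Z\cap W|}3$. So $|W\cap T|\le1$, $|W\cap T'|\le1$, $|W\cap Q_C|\le3$, $|W\cap Q_D|\le3$.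
- $M=K_4$, so any two components are joined by an edge of $G$. A node outside $W$ with no neighbour in $W$ is a component by itself.

Let $W_0=W\cap\{p,p',f,g\}$. Its nodes have degree 2, and $|W_0|\le3$ because $pp'$ is an edge. The rest of $W$ is at most one node of $T$ and at most one node of $T'$.

Case $|W_0|=3$. By the prime symmetry $W_0=\{p,f,g\}$. Then $A,C,D,C',D'\notin W$, being neighbours of $W_0$. The nodes of $W$ in $T\cup T'$ must have degree sum at least $4$. They are at most one of $u,v$ (degree 2) and at most one of $A',u',v'$ (degree at most 3). So both occur, and by the CD-symmetry the first is $v$. As $v,p,g\in Q_D$, the second is not in $Q_D$, which contains $A'$ and $v'$. So it is $u'$, and $W=\{v,p,f,g,u'\}$. The neighbours $A,C$ of $u$ and $A',D'$ of $v'$ are outside $W$, so $\{u\}$ and $\{v'\}$ are components. But $uv'$ is not an edge, a contradiction.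

Case $|W_0|=2$. The nodes of $W$ in $T\cup T'$ have degree sum at least $6$, so $W$ contains one of $A,C,D$ and one of $A',C',D'$. If $W_0=\{f,g\}$, then $C,D,C',D'\notin W$, so these are $A,A'$ and $W=W^*$. Otherwise, up to symmetry, $W_0=\{p,f\}$. Then $A,C,C'\notin W$, so the first is $D$ and the second is $A'$ or $D'$.

- $W=\{D,A',p,f\}$: the neighbours $A,C$ of $u$ and $v',C',g$ of $D'$ are outside $W$. So $\{u\}$ and $\{D'\}$ are components, but $uD'$ is not an edge, a contradiction.
- $W=\{D,D',p,f\}$: here $|F|=3+3+2+2=10$, but $F$ contains the cycle $C\,f\,C'\,D'\,g\,D\,C$, a contradiction.

Case $|W_0|\le1$. The degree sum is at most $3+3+2=8<10$, a contradiction.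

So $W=W^*$ and $x=x^*$: it is the only non-integral vertex.

**Step 10: proper induced subgraphs.** Let $H$ be a proper induced subgraph, and let $\Phi$ be the face of $P(G)$ where $x_w=0$ for all $w\notin V(H)$. After deleting the zero coordinates, $\Phi=P(H)$. Indeed, a point of $\Phi$ satisfies the inequalities of $P(H)$: its edges and holes are edges and holes of $G$, and for a node $a$ isolated in $H$ the inequality $x_a\le1$ follows from an edge inequality of $G$ at $a$. Conversely, extend a point of $P(H)$ by zeros. Edge inequalities of $G$ with an end outside $H$ follow from $x_a\le1$. For a hole through some $w\notin V(H)$, the path $Z-w$ has a perfect matching, so $x(Z)\le\frac{|Z|-1}2$. A vertex of $\Phi$ is a vertex of $P(G)$ with a zero coordinate, hence different from $x^*$, hence integral. So $H$ is h-perfect. This proves Theorem 1(a). $\square$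

## A matching that cannot be oriented

Let $\vec G$ be a superorientation with special nodes of the prism. It is automatically clique-acyclic, since cliques have at most two nodes. If it has no almost-kernel, then for every admissible colouring the vertex $z$ of Proposition 2 is non-integral, so $z=x^*$. Hence

$$\text{for every admissible colouring, every node is the colour of a constraint tight at }x^*.\tag{6}$$

These constraints are the ten edges (1) and $T,T',Q_C,Q_D$; no singleton is tight. Fourteen constraints, fourteen nodes: the colours must form a bijection, as on the wheel.

A sensible attempt is to copy the wheel: match constraints to nodes, and orient accordingly. A matching is easy to find, for example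
$$Au:u,\ \ Av:v,\ \ Ap:A,\ \ A'u':A',\ \ A'v':v',\ \ A'p':p',\ \ Cf:f,\ \ fC':C',\ \ Dg:D,\ \ gD':g,$$
$$T:C,\quad T':D',\quad Q_C:u',\quad Q_D:p .$$
Each constraint contains its node and all nodes are used. Let us orient. If a tight edge were two-way, its colour could be switched to the other end and the bijection would be lost. So each tight edge is one-way out of its node: among others $u\to A$, $v\to A$, $D\to g$. The pentagon $T$ is then not one-way. To have colour $C$ it needs $C\to u$ and $C\to D$. It must have no second candidate, so the arc $v\to D$ is forbidden (with it, $v$ would have arcs to both $A$ and $D$). This forces $D\to v$. But now $D$ has arcs to both its neighbours $g$ and $v$ in $Q_D$. So $Q_D$ is not one-way and may be given the colour $D$, which is already the colour of $Dg$. In that admissible colouring (6) fails, and an almost-kernel exists after all. The obstruction is not a lack of matchings. Being a tail of a tight edge and having two arcs in a hole are incompatible, and the prism forces a conflict of this sort somewhere. The proof shows that this happens for every matching.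

## Every superorientation of the prism has an almost-kernel

Suppose, for a contradiction, that some superorientation with special nodes of $G$ has no almost-kernel. Then (6) holds. Since there are 14 tight constraints and 14 nodes, in every admissible colouring the colours of the tight constraints form a bijection onto $V$. We fix one admissible colouring; "colour" refers to it unless it is changed explicitly. Three consequences follow.

**(α)** Every tight edge is one-way, and its colour is its tail. If it were two-way, both ends would be allowed colours, and changing this colour alone would destroy the bijection.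

**(β)** Each of $T,T',Q_C,Q_D$ that is not one-way contains exactly one node with two outgoing arcs inside it, and this node is its colour. If there were two such nodes, the colour could be changed alone.

**(γ)** Call a node that is the tail of a tight edge a tail. A tail is the colour of that edge, so it is the colour of no other tight constraint. Therefore it is the tail of only one tight edge, and it does not have two outgoing arcs inside any of $T,T',Q_C,Q_D$. For a hole containing a node with two outgoing arcs in it is not one-way, and by (β) that node would be its colour.

**Step 1: the shape of the tight edges.** The purpose is to name the nodes that are left to colour the holes. The edges (1) form two stars with three edges, centred at $A$ and $A'$, and two paths $CfC'$ and $DgD'$, pairwise disjoint. Tails of distinct tight edges are distinct. So among the four nodes $A,u,v,p$ exactly one, call it $r$, is not a tail. If $r=A$, then $u,v,p\to A$. If $r\in\{u,v,p\}$, then $A\to r$ and the other two point to $A$. Define $r'\in\{A',u',v',p'\}$ in the same way. Exactly one node $s_C$ of $\{C,f,C'\}$ and exactly one node $s_D$ of $\{D,g,D'\}$ is not a tail. The ten tails are the colours of the ten edges, so $r,r',s_C,s_D$ are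 the colours of $T,T',Q_C,Q_D$ in some order, each lying in the hole that it colours.

We have $s_C\ne f$. Otherwise $C\to f$ and $C'\to f$ are one-way and $f$, having degree 2, has no outgoing arc. The only one of the four holes containing $f$ is $Q_C$, so $f$ is the colour of $Q_C$. But $Q_C$ is not one-way, because $f$ has no outgoing arc, so its colour would have two outgoing arcs, a contradiction. Hence either $s_C=C$ and $C'\to f\to C$, or $s_C=C'$ and $C\to f\to C'$. By the CD-symmetry, either $s_D=D$ and $D'\to g\to D$, or $s_D=D'$ and $D\to g\to D'$.

Also $r\ne A$. Otherwise $A$ has no outgoing arc, no hole through $A$ is one-way, and $A$ cannot be the colour of a hole. Likewise $r'\ne A'$.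

**Step 2: $r=p$ or $r'=p'$.** The purpose is to use the edge $pp'$ to fix one star. Otherwise $p\to A$ and $p'\to A'$, and $p,p'$ are tails. The edge $pp'$ carries an arc. If it is $p\to p'$, then $p$ has two outgoing arcs in $Q_C$; if it is $p'\to p$, then $p'$ has. Both contradict (γ). By the prime symmetry we assume $r=p$:
$$A\to p,\qquad u\to A,\qquad v\to A\qquad(\text{one-way}),\qquad u,v\text{ are tails}.$$

**Step 3: the hole $T$ decides the rung through $f$.** Since $u\to A\leftarrow v$, $T$ is not one-way. By (γ) there is no arc $u\to C$ (else $u$ has two outgoing arcs in $T$) and no arc $v\to D$. So $C\to u$ and $D\to v$ are one-way. If the edge $CD$ carries $C\to D$, then $C$ has two outgoing arcs in $T$; if it carries $D\to C$, then $D$ has. By (β) exactly one of these occurs. The CD-symmetry preserves everything assumed so far, so let it be $C\to D$. Then $C$ is the colour of $T$, hence not a tail, so $s_C=C$. Thus $C'\to f\to C$, and $C'$ is a tail.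

**Step 4: the hole $Q_C$ decides the star at $A'$.** There is no arc $C'\to u'$, else the tail $C'$ would have two outgoing arcs, to $f$ and $u'$, in $Q_C$. So $u'\to C'$ is one-way. If $u'\to A'$, then $u'$ is a tail with two outgoing arcs, to $C'$ and $A'$, in $Q_C$, contradicting (γ). So $A'\to u'$. Hence $u'$ is not a tail, $r'=u'$, and $v'\to A'$, $p'\to A'$, with $v',p'$ tails.

**Step 5: the hole $T'$ decides the edge $v'D'$.** There is no arc $v'\to D'$, else the tail $v'$ would have two outgoing arcs, to $A'$ and $D'$, in $T'$. So $D'\to v'$ is one-way.

**Step 6: the hole $Q_D$ gives the contradiction.** If $s_D=D$, then $D'\to g\to D$, so $D'$ is a tail; it has the outgoing arcs $D'\to g$ and $D'\to v'$ in $Q_D$, contradicting (γ). If $s_D=D'$, then $D\to g\to D'$, so $D$ is a tail; it has the outgoing arcs $D\to g$ and $D\to v$ in $Q_D$ (the latter by Step 3), contradicting (γ).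

So every superorientation with special nodes of $G$ has an almost-kernel. This proves Theorem 1(b), and the conjectured converse is disproved. $\square$

## Restrictions on the example, and a partial converse

The graph $G$ is planar (it is a subdivided prism), has maximum degree 3 and girth 5, and by Theorem 1(a) it is minimally non-h-perfect under taking induced subgraphs.

A graph is t-perfect if its stable set polytope is described by $x\ge0$, $x_a+x_b\le1$ for edges (and $x_v\le1$ for isolated nodes), and $x(Z)\le\frac{|Z|-1}2$ for all odd cycles $Z$. In a triangle-free graph the maximal cliques are edges and isolated nodes. By the argument of Step 0 in the proof of Theorem 1(a), the inequalities of odd cycles with chords follow from those of edges and odd holes. So for triangle-free graphs h-perfect and t-perfect coincide. As $G$ is triangle-free, the analogous converse for t-perfect graphs fails as well.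

There are infinitely many counterexamples: the disjoint union of $G$ and any h-perfect graph $G_1$ is one. A superorientation with special nodes restricts to one on each part, and the union of almost-kernels of the parts is an almost-kernel. On the other hand $P(G\cup G_1)=P(G)\times P(G_1)$ has a non-integral vertex.

The converse survives in the following form.

**Theorem 3.** Let $G$ be a graph such that every clique-acyclic superorientation with special nodes has an almost-kernel. Then

(i) every induced subgraph of $G$ has the same property;

(ii) $G$ contains no odd antihole with at least $7$ nodes as an induced subgraph;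

(iii) if $G$ has no odd hole, then $G$ is perfect, hence h-perfect.

An odd antihole is the complement $\overline{C_n}$ of an odd cycle $C_n$, $n\ge5$. The one on 5 nodes is $C_5$ itself.

**Proof of (i).** We extend an orientation of the subgraph so that the rest cannot interfere. Let $H$ be an induced subgraph with a clique-acyclic superorientation with special nodes. Orient every edge between $V\setminus V(H)$ and $V(H)$ one-way towards $H$, and every edge outside $H$ both ways. A one-way cycle cannot use an edge outside $H$, and after entering $H$ it cannot leave. So it uses no node outside $H$. Hence the result is clique-acyclic, and its one-way odd holes are exactly those of $H$. Keep the special nodes and let $S$ be an almost-kernel. Let $v\in V(H)\setminus S$. All arcs from $v$ end in $H$. So either $v$ has an arc into $S\cap V(H)$, or $v=v_i$ for some $i$ with $|Z_i\cap S|=(|Z_i|-1)/2$, and $Z_i\subseteq V(H)$. So $S\cap V(H)$ is an almost-kernel for $H$.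

**Proof of (ii).** By (i) it suffices to give a bad superorientation of $H=\overline{C_n}$, $n\ge7$ odd. Let its nodes be $\mathbb Z_n$, with $i,j$ non-adjacent if and only if $j=i\pm1$. Orient $i\to i+2$ one-way for all $i$, and all other edges both ways. From each node there is exactly one one-way arc, adding $2$, so a one-way cycle passes through all $n$ nodes, $n$ being odd. It lies in no clique, so the superorientation is clique-acyclic.

$H$ has no odd hole: an induced $C_m$ in $H$, $m\ge5$ odd, would be an induced $\overline{C_m}$ in $C_n$. For $m\ge7$ the degrees $m-3\ge4$ in $\overline{C_m}$ exceed $2$. For $m=5$, $\overline{C_5}=C_5$ is not an induced subgraph of $C_n$. So there are no special nodes, and an almost-kernel is a kernel. In a kernel every node outside has a neighbour inside, so it is a maximal stable set of $H$, that is, $\{i,i+1\}$ for some $i$. The node $i+2$ is adjacent to $i$ and not to $i+1$, and the edge between $i$ and $i+2$ carries only the arc $i\to i+2$. So $i+2$ has no arc into the kernel, a contradiction.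

**Proof of (iii).** If $G$ has no odd hole, it has no induced $C_5=\overline{C_5}$, and by (ii) it has no odd antihole on at least $7$ nodes. By the Strong Perfect Graph Theorem (Chudnovsky, Robertson, Seymour, Thomas, Ann. of Math. 2006), $G$ is perfect. By the theorem of Chvátal and Fulkerson, $STAB(G)$ is then described by the nonnegativity and clique inequalities. As $G$ has no odd hole, these are exactly the inequalities (2), so $G$ is h-perfect. $\square$
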